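# Recovering a finite $p$-ring from the category of its variety

## 1. Isomorphic rings, opposite rings, and $\mathbf F_2$ against $\mathbf F_3$

All rings are associative with $1$, subrings contain $1$, homomorphisms preserve $1$, and the zero ring is allowed. For a prime $p$, a *$p$-ring* is a finite ring whose order is a power of $p$. Every finite ring is a direct product of $p$-rings for distinct primes $p$, its *$p$-components*. For instance, $\mathbf Z/12\cong\mathbf Z/4\times\mathbf Z/3$.

For a ring $R$ let $\mathbf V(R)$ be the variety generated by $R$: all rings that satisfy every identity true in $R$. By Birkhoff's theorem, these are the homomorphic images of subrings of powers of $R$. We view $\mathbf V(R)$ as a category, with all ring homomorphisms between its members.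

**Definition (categorical equivalence).** Rings $R$ and $S$ are *categorically equivalent* if there is an equivalence of categories $F:\mathbf V(R)\to\mathbf V(S)$ with $F(R)\cong S$.

So somebody hands us a category of objects and arrows, with one object marked. The elements of the objects are hidden. How much of $R$ can we get back? The first guess is: all of it, up to isomorphism. Let us test this guess.

In Section 3 we check that an equivalence $F$ preserves the lattice of subrings of an object, the lattice of ideals of an object and of each of its subrings, the automorphism group, and finiteness. We use this freely in the tests.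

*Rings of order $p^2$.* If $1$ has additive order $p^2$, the ring is $\mathbf Z/p^2$. Otherwise it contains $\mathbf F_p\cdot 1$, and for any $x$ outside this subring it equals $\mathbf F_p+\mathbf F_px=\mathbf F_p[x]\cong\mathbf F_p[X]/(f)$ with $\deg f=2$. According to the factorization of $f$, we get $\mathbf F_{p^2}$, $\mathbf F_p\times\mathbf F_p$ or $\mathbf F_p[\varepsilon]$ with $\varepsilon^2=0$. The ideal lattices of $\mathbf F_{p^2}$, $\mathbf F_p\times\mathbf F_p$, $\mathbf F_p[\varepsilon]$, $\mathbf Z/p^2$ have $2$, $4$, $3$, $3$ elements. The last two rings are separated by subrings: $\mathbf Z/p^2$ has only itself, while $\mathbf F_p[\varepsilon]$ also has $\mathbf F_p$. So no two of the four are categorically equivalent, and the guess passes.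

*A field against any $p$-ring, same $p$.* Let $\mathbf F_{p^k}$ be categorically equivalent to a $p$-ring $S$. Then $S$ has exactly two ideals, so $S\cong M_n(\mathbf F_{p^l})$ by Wedderburn. Every subring of $\mathbf F_{p^k}$ is a field and has exactly two ideals, so the same holds for every subring of $S$. If $n\ge2$, the upper triangular matrices violate this, because the strictly upper triangular ones form a third ideal. Hence $n=1$. The automorphism groups of $\mathbf F_{p^k}$ and $\mathbf F_{p^l}$ are cyclic of orders $k$ and $l$, so $k=l$. The guess passes again.

*Prime fields of different characteristic.* Members of $\mathbf V(\mathbf F_p)$ are commutative and satisfy $x^p=x$ and $p\cdot 1=0$. They have no nonzero nilpotents, so a finite member is a product of fields, and $x^p=x$ makes each factor $\mathbf F_p$. A homomorphism $\mathbf F_p^n\to\mathbf F_p^m$ is an $m$-tuple of homomorphisms $\mathbf F_p^n\to\mathbf F_p$, and each of these is a coordinate projection. So the finite part of $\mathbf V(\mathbf F_p)$ looks like the opposite of the category of finite sets, whatever $p$ is. This suggests that the category does not see $p$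 at all. The general fact, which the problem quotes as known, is as follows.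

**Fact A.** If $R$ is a finite $p$-ring and $S$ a finite $q$-ring for distinct primes $p,q$, then $R$ and $S$ are categorically equivalent if and only if $R\cong\mathbf F_{p^{k_1}}\times\cdots\times\mathbf F_{p^{k_m}}$ and $S\cong\mathbf F_{q^{k_1}}\times\cdots\times\mathbf F_{q^{k_m}}$ for some positive integers $k_1,\dots,k_m$.

So $\mathbf F_2$ and $\mathbf F_3$ are categorically equivalent, and the guess fails across primes. From now on the prime is the same on both sides, unless we say otherwise.

*Opposite rings.* For any ring $R$, the functor $A\mapsto A^{op}$, identity on maps, is an equivalence $\mathbf V(R)\to\mathbf V(R^{op})$ sending $R$ to $R^{op}$. So the guess would imply $R\cong R^{op}$ for every finite $p$-ring. Take $K=\mathbf F_{p^2}$ and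
$$R=\begin{pmatrix}\mathbf F_p&K\\0&K\end{pmatrix},\qquad J=KE_{12}.$$
Here $J^2=0$ and $R/J\cong\mathbf F_p\times K$, so $J$ is the radical. For $x=aE_{11}+bE_{12}+cE_{22}$ and $k\in K$ we have $x\cdot kE_{12}=akE_{12}$ and $kE_{12}\cdot x=kcE_{12}$. So $\{x:xJ=0\}$ is given by $a=0$ and has index $p$, while $\{x:Jx=0\}$ is given by $c=0$ and has index $p^2$. In $R^{op}$ the two indices are interchanged. Hence $R\not\cong R^{op}$, and the first guess is false even for one prime.

The failure is mild: $R$ and $R^{op}$ live on the same set, and each multiplication is a term in the other. This suggests the amended guess that the ring can be recovered up to a renaming of its terms. That is the theorem.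

## 2. Term operations and the statements

**Definition (term equivalence, weak isomorphism).** A *term operation* of an algebra $A$ is an operation $A^n\to A$, $n\ge0$, given by a term in the basic operations. Two algebras on the same set, possibly in different signatures, are *term equivalent* if they have the same term operations. $A$ and $B$ are *weakly isomorphic* if $A$ is term equivalent to an isomorphic copy of $B$.

For example, a Boolean ring and the corresponding Boolean algebra are term equivalent: $x\wedge y=xy$, $\neg x=1+x$, and conversely $x+y=(x\wedge\neg y)\vee(\neg x\wedge y)$. Every ring $R$ is term equivalent to $R^{op}$. Weakly isomorphic algebras have the same number of elements, so $\mathbf F_2$ and $\mathbf F_3$ are not weakly isomorphic. Weak isomorphism is a special case of categorical equivalence.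

**Definition (locally finite).** A variety is *locally finite* if its finitely generated members are finite.

The variety generated by a finite algebra $R$ is locally finite: its free algebra on $n$ generators is the algebra of $n$-ary term operations of $R$, and there are only finitely many functions $R^n\to R$.

For a variety $\mathcal V$ let $U_{\mathcal V}:\mathcal V\to\mathbf{Set}$ be the underlying-set functor and $\mathrm{Fr}_{\mathcal V}(n)$ the free algebra on $n$ generators. When we speak of arbitrary signatures, the empty algebra is admitted if there are no constant symbols, so that $\mathrm{Fr}_{\mathcal V}(0)$ always exists.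

**Theorem 1.** If $R,S$ are finite $p$-rings for the same prime $p$ and are categorically equivalent, then they are weakly isomorphic.

**Theorem 2.** Let $\mathcal V,\mathcal W$ be nontrivial locally finite varieties of rings, satisfying $p^a\cdot1=0$ and $q^b\cdot 1=0$ respectively ($p,q$ primes), and let $F:\mathcal V\to\mathcal W$ be any equivalence of categories.

(a) If $p=q$, then $U_{\mathcal W}F\cong U_{\mathcal V}$ naturally. Hence $F$ is, up to natural isomorphism, induced by a term equivalence of the two varieties. In particular $F(A)$ is weakly isomorphic to $A$ for every $A\in\mathcal V$, and if $A$ is finite, then $A$ and $F(A)$ have isomorphic additive groups.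

(b) If $p\ne q$, every finite $A\in\mathcal V$ is a direct product of finite fields, and $A\cong\prod_i\mathbf F_{p^{k_i}}$ implies $F(A)\cong\prod_i\mathbf F_{q^{k_i}}$.

Theorem 2(a) implies Theorem 1. If $R$ is the zero ring, then every member of $\mathbf V(R)$ is a zero ring, so $R$ is a terminal object. Then $S\cong F(R)$ is terminal in $\mathbf V(S)$, so $S$ is the zero ring and there is nothing to prove; the same holds with the roles exchanged. If both rings are nonzero, put $\mathcal V=\mathbf V(R)$, $\mathcal W=\mathbf V(S)$, $A=R$. These varieties are nontrivial and locally finite, and $|R|\cdot1=0$, $|S|\cdot 1=0$ are identities of the required kind with $q=p$.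

**Setting.** From here on $\mathcal V,\mathcal W,p,q,F$ are as in Theorem 2, and $G:\mathcal W\to\mathcal V$ is a quasi-inverse of $F$. A finite member of $\mathcal V$ is killed by $p^a$, so its order is a power of $p$; likewise finite members of $\mathcal W$ have $q$-power order. The setting is symmetric under exchanging $(F,\mathcal V,p)$ with $(G,\mathcal W,q)$. For ideals $I,K$ we write $IK$ for the additive span of the products.

## 3. Subrings, ideals and finiteness inside the category

The purpose of this section is to translate ring notions into properties of arrows.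

In a variety the monomorphisms are the injective homomorphisms. Indeed, if $f:A\to B$ is a monomorphism and $f(a)=f(b)$, the two maps $\mathrm{Fr}(1)\to A$ sending the generator to $a$ and to $b$ become equal after $f$, so $a=b$; the converse is clear. The regular epimorphisms (the coequalizers) are the surjective homomorphisms. Indeed, the coequalizer of $g,h:X\to A$ is the quotient of $A$ by the congruence generated by the pairs $(g(x),h(x))$, and a surjective $f$ is the coequalizer of the two projections of $\{(a,b):f(a)=f(b)\}$ to $A$.

The word "regular" is needed: the inclusion of the upper triangular matrices in $M_2(\mathbf F_p)$ is an epimorphism of rings. If $f,g$ agree on upper triangular matrices, then, using $E_{11}=E_{12}E_{21}$ and $E_{21}E_{12}=E_{22}$,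
$$f(E_{21})=f(E_{21})f(E_{11})=f(E_{21})g(E_{12})g(E_{21})=f(E_{21}E_{12})g(E_{21})=g(E_{22})g(E_{21})=g(E_{21}).$$

**Lemma 3.** Let $A\in\mathcal V$.

(a) $F$ preserves and reflects injectivity and surjectivity. It preserves limits and initial and terminal objects, and $\mathrm{Aut}(A)\cong\mathrm{Aut}(F(A))$.

(b) $T\mapsto F(T)$ is an isomorphism from the lattice of subrings of $A$ to that of $F(A)$.

(c) $I\mapsto I':=\ker\big(F(A)\to F(A/I)\big)$ is an isomorphism from the lattice of ideals of $A$ to that of $F(A)$. Moreover $F(A/I)\cong F(A)/I'$, and $(K/I)'=K'/I'$ for $I\subseteq K$. Under $GF(A)\cong A$, the ideal corresponding to $I'$ is $I$.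

(d) $F$ and $G$ preserve finiteness.

(e) Put $P:=G(\mathrm{Fr}_{\mathcal W}(1))$. Then $P$ is finite, and naturally in $A\in\mathcal V$
$$\mathrm{Hom}_{\mathcal V}(P,A)\cong U_{\mathcal W}F(A).\tag{1}$$

*Proof.* (a) These notions are expressed by arrows.

(b) For a subring $T\le A$ the inclusion gives an injective map $F(T)\to F(A)$; we also write $F(T)$ for its image. We have $T_1\le T_2$ iff the inclusion of $T_1$ factors through that of $T_2$, and a full and faithful functor preserves and reflects this. If $L\le F(A)$, choose $X$ with $F(X)\cong L$. The resulting injection $F(X)\to F(A)$ is $F(g)$ for some $g:X\to A$, which is injective by (a), and $L=F(g(X))$.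

(c) The map $F(A)\to F(A/I)$ is surjective, so $F(A/I)\cong F(A)/I'$. We have $I\subseteq K$ iff $A\to A/K$ factors through $A\to A/I$, which is again preserved and reflected. If $L$ is an ideal of $F(A)$, choose $B$ with $F(B)\cong F(A)/L$; the quotient map is then $F(f)$ with $f:A\to B$ surjective, and $L=(\ker f)'$. The kernel of $F(A)\to F(A/I)\to F(A/K)$ is $K'$, so the kernel of the second map is $K'/I'$. Finally, $GF(A)\to GF(A/I)$ is isomorphic to $A\to A/I$ by naturality.

(d) An algebra is finitely generated iff, whenever it is the least upper bound of a directed family of its subalgebras, it is a member of the family. Indeed, a directed union is a subalgebra, so it is the least upper bound, and finitely many generators lie in one member. Conversely, the finitely generated subalgebras form a directed family with union the whole algebra. By (b), being finitely generated is preserved, and in a locally finite variety it means being finite.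

(e) $\mathrm{Fr}_{\mathcal W}(1)$ is finite by local finiteness, so $P$ is finite by (d). Since $G$ is quasi-inverse to $F$,
$$\mathrm{Hom}_{\mathcal V}(G(\mathrm{Fr}_{\mathcal W}(1)),A)\cong\mathrm{Hom}_{\mathcal W}(\mathrm{Fr}_{\mathcal W}(1),F(A))\cong U_{\mathcal W}F(A).\qquad\square$$

Parts (a), (b), (d), (e) use nothing about rings and hold for locally finite varieties of any signatures.

*Example.* Fact A gives an equivalence from $\mathbf V(\mathbf F_2)$ to $\mathbf V(\mathbf F_3)$ with $F(\mathbf F_2)\cong\mathbf F_3$. Here $\mathrm{Fr}_{\mathcal W}(1)=\mathbf F_3[x]/(x^3-x)\cong\mathbf F_3^3$, so $P\cong\mathbf F_2^3$. It has three homomorphisms to $\mathbf F_2$, in agreement with $|F(\mathbf F_2)|=3$.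

Note how (1) finds the hidden elements: the elements of $F(A)$ are the homomorphisms $P\to A$. The elements of $A$ itself are the homomorphisms $\mathrm{Fr}_{\mathcal V}(1)\to A$. So everything depends on whether $P\cong\mathrm{Fr}_{\mathcal V}(1)$.

## 4. Equal sizes already give a term equivalence

This section shows that a purely numerical statement, $|F(A)|=|A|$ for finite $A$, is enough for the theorem.

**Proposition 4.** Let $\mathcal V,\mathcal W$ be locally finite varieties of any signatures and $F:\mathcal V\to\mathcal W$ an equivalence. If $|F(A)|=|A|$ for all finite $A\in\mathcal V$, then $U_{\mathcal W}F\cong U_{\mathcal V}$, and each $F(A)$ is weakly isomorphic to $A$ (for all $A\in\mathcal V$). Conversely, $U_{\mathcal W}F\cong U_{\mathcal V}$ implies $|F(A)|=|A|$.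

*Proof.* The converse is clear. Let $Q=\mathrm{Fr}_{\mathcal V}(1)$ and $P=G(\mathrm{Fr}_{\mathcal W}(1))$; both are finite.

**Step 1: $P\cong Q$.** This is a counting argument due to Lovász. For finite $A\in\mathcal V$, (1) and the hypothesis give
$$|\mathrm{Hom}(P,A)|=|F(A)|=|A|=|\mathrm{Hom}(Q,A)|.$$
Let $\mathrm{Sur}$ denote sets of surjective homomorphisms. Sorting homomorphisms by their image, we have $\mathrm{Hom}(X,A)=\bigsqcup_{B\le A}\mathrm{Sur}(X,B)$, so
$$|\mathrm{Sur}(X,A)|=|\mathrm{Hom}(X,A)|-\sum_{B<A}|\mathrm{Sur}(X,B)|.$$
By induction on $|A|$ we get $|\mathrm{Sur}(P,A)|=|\mathrm{Sur}(Q,A)|$ for all finite $A\in\mathcal V$. Taking $A=Q$ gives $|\mathrm{Sur}(P,Q)|=|\mathrm{Sur}(Q,Q)|\ge1$. Taking $A=P$ gives $|\mathrm{Sur}(Q,P)|=|\mathrm{Sur}(P,P)|\ge1$. So $|P|=|Q|$, and a surjection $P\to Q$ is bijective, hence an isomorphism. Consequently, naturally in all $A\in\mathcal V$, finite or not,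
$$U_{\mathcal W}F(A)\cong\mathrm{Hom}(P,A)\cong\mathrm{Hom}(Q,A)\cong U_{\mathcal V}(A).$$
Call this natural isomorphism $\eta:U_{\mathcal W}F\to U_{\mathcal V}$.

**Step 2: terms go to terms.** The bijection $\eta_A:F(A)\to A$ is so far only a map of sets; we show that it matches term operations. Since $U_{\mathcal V}^n\cong\mathrm{Hom}(\mathrm{Fr}_{\mathcal V}(n),-)$, Yoneda's lemma says that the natural transformations $U_{\mathcal V}^n\to U_{\mathcal V}$ correspond to the elements of $\mathrm{Fr}_{\mathcal V}(n)$. In other words, they are exactly the families $(u^A)_A$ with $u$ an $n$-ary $\mathcal V$-term, $n\ge0$. The same holds for $\mathcal W$.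

Let $t$ be an $n$-ary $\mathcal W$-term. Each $F(f)$ is a homomorphism, so $A\mapsto\eta_A\circ t^{F(A)}\circ(\eta_A^{-1})^n$ is a natural transformation $U_{\mathcal V}^n\to U_{\mathcal V}$. Hence it is given by a $\mathcal V$-term $t^*$. Conversely, for an $n$-ary $\mathcal V$-term $u$, the family $\eta_A^{-1}\circ u^A\circ\eta_A^n$ is a natural transformation $(U_{\mathcal W}F)^n\to U_{\mathcal W}F$. As $F$ is an equivalence, it is the restriction along $F$ of a unique natural transformation $U_{\mathcal W}^n\to U_{\mathcal W}$, so it is given by a $\mathcal W$-term $u_*$. In formulas,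
$$(t^*)^A=\eta_A\circ t^{F(A)}\circ(\eta_A^{-1})^n,\qquad (u_*)^{F(A)}=\eta_A^{-1}\circ u^A\circ\eta_A^n.\tag{2}$$
So $\eta_A$ carries the term operations of $F(A)$ exactly onto those of $A$. Transporting the structure of $F(A)$ along $\eta_A$ yields an algebra isomorphic to $F(A)$ and term equivalent to $A$. That is weak isomorphism.

**Step 3: $F$ is induced by a term equivalence of the varieties.** The terms $t^*$ and $u_*$ do not depend on $A$. Let $A^*$ be the set $A$ with the operations $(t^*)^A$ for the basic operations $t$ of $\mathcal W$. By (2), $\eta_A:F(A)\to A^*$ is an isomorphism, so $A^*\in\mathcal W$. For $B\in\mathcal W$ let $B_*$ be the set $B$ with the operations $(u_*)^B$ for the basic operations $u$ of $\mathcal V$. By (2), $\eta_A:F(A)_*\to A$ is an isomorphism; as every $B$ is isomorphic to some $F(A)$, we get $B_*\in\mathcal V$. The two constructions are inverse to each other. Transporting $(u_*)^{F(A)}$ along $\eta_A:F(A)\cong A^*$ gives $(u_*)^{A^*}=u^A$, so $(A^*)_*=A$. Also $\eta_A$ is an isomorphism both from $(F(A)_*)^*$ to $A^*$ and from $F(A)$ to $A^*$, so $(F(A)_*)^*=F(A)$. Finally, $\eta$ is a natural isomorphism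 from $F$ to $A\mapsto A^*$ (identity on maps). $\square$

What remains for Theorem 1 is this: if $p=q$, then $|F(A)|=|A|$ for every finite $A\in\mathcal V$.

## 5. Unequal fibres when homomorphisms are lifted

A sensible plan is induction on $|A|$. Take a minimal ideal $I$ of $A$, with quotient map $\pi:A\to A/I$. By Lemma 3(c), $|F(A)|=|F(A/I)|\cdot|I'|$, so we need $|I'|=|I|$. By (1) we may try to count, for each $\vartheta:P\to A/I$, the lifts $\chi:P\to A$ with $\pi\chi=\vartheta$.

Since $I^2$ is an ideal inside $I$, either $I^2=0$ or $I^2=I$. Suppose $I^2=0$ and fix one lift $\chi_0$. The other lifts are $\chi_0+d$, where $d:P\to I$ is additive with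
$$d(xy)=\chi_0(x)d(y)+d(x)\chi_0(y).$$
So we must count derivations of $P$ into the bimodule $I$, on which $P$ acts on both sides through $\chi_0$. Here the plan stops: this number depends on the bimodule structure, hence on $\vartheta$ and on $A$, and not just on $|I|$. For an arbitrary finite ring in the place of $P$ the count really varies.

*Example.* Let $P_0=\mathbf F_p\times\mathbf F_p[\varepsilon]$, $A=\mathbf F_p[\varepsilon]$, $I=(\varepsilon)$. There are two homomorphisms $\psi_1,\psi_2:P_0\to A/I=\mathbf F_p$, one through each factor. The lifts of $\psi_j$ to $A$ are the maps $\psi_j+d\,\varepsilon$ with $d:P_0\to\mathbf F_p$ additive and $d(xy)=\psi_j(x)d(y)+\psi_j(y)d(x)$. Such a $d$ kills $1$, and it kills $e=(1,0)$: from $d(e)=2\psi_j(e)d(e)$ we get $d(e)=0$, as $\psi_j(e)\in\{0,1\}$. For $y=(0,\varepsilon)=(1-e)y$ we get $d(y)=\psi_j(1-e)d(y)$. If $j=1$, this forces $d(y)=0$, so $d=0$. If $j=2$, $d(y)$ may be any element of $\mathbf F_p$. So $\psi_1$ has one lift and $\psi_2$ has $p$ lifts.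

What gets us past this point is a special feature of our $P$. By (1), the fibres of $\mathrm{Hom}(P,A)\to\mathrm{Hom}(P,A/I)$ are the fibres of the *ring homomorphism* $F(\pi):F(A)\to F(A/I)$, which are cosets of $I'$ and hence all have the same size $|I'|$. So we may count the lifts of whichever $\vartheta$ we like. We choose one that factors through the initial object, so that $P$ acts on $I$ by integers. Then the bimodule is a direct sum of copies of one fixed module, and the count depends only on $|I|$.

The case $I^2=I$ needs a different tool. Already for $A=I=\mathbf F_2$ and $F(A)=\mathbf F_3$ the size changes when $p\neq q$, so there the equality $p=q$ must be used.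

## 6. Products of ideals as a property of arrows

To use $I^2=0$ on both sides of $F$, we must know that products of ideals are visible in the category. The noncommutative product $IK$ need not be, since $F$ may pass to opposite rings, but the symmetrized product $IK+KI$ is.

**Lemma 5.** $(IK+KI)'=I'K'+K'I'$ for ideals $I,K$ of $A\in\mathcal V$. Consequently $(N^j)'=(N')^j$ for every ideal $N$ and all $j\ge1$, and $N$ is nilpotent iff $N'$ is, with the same index $\min\{j\ge1:N^j=0\}$.

*Proof.* **Step 1: a diagram that tests $IK+KI=0$.** Let
$$E=\{(x,y,z)\in A^3:x-y\in I,\ y-z\in K\}.$$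
This is a subring of $A^3$, and it is the limit of $A\to A/I\leftarrow A\to A/K\leftarrow A$. Let $\alpha:A\times_{A/I}A\to E$ be $(x,y)\mapsto(x,y,y)$ and $\beta:A\times_{A/K}A\to E$ be $(y,z)\mapsto(y,y,z)$. The claim is that $IK+KI=0$ if and only if there is a homomorphism $m:E\to A$ such that $m\alpha$ is the first projection and $m\beta$ is the second projection, that is,
$$m(x,y,y)=x,\qquad m(y,y,z)=z.$$

Suppose $m$ exists, and let $i\in I$, $k\in K$. Then $m(i,0,0)=i$ and $m(0,0,k)=k$, while $(i,0,0)(0,0,k)=0=(0,0,k)(i,0,0)$. Hence $ik=ki=0$.

Conversely, let $IK+KI=0$ and put $m(x,y,z)=x-y+z$. This is additive, sends $(1,1,1)$ to $1$, and satisfies the two displayed conditions. For multiplicativity write $x=y+i$, $z=y+k$, $x_1=y_1+i_1$, $z_1=y_1+k_1$ with $i,i_1\in I$ and $k,k_1\in K$. Then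
$$m(xx_1,yy_1,zz_1)=yy_1+(iy_1+yi_1+ii_1)+(ky_1+yk_1+kk_1).$$
On the other side, $m(x,y,z)\,m(x_1,y_1,z_1)=(y+i+k)(y_1+i_1+k_1)$, which differs from this by $ik_1+ki_1=0$. So $m$ is a homomorphism.

**Step 2: transfer along $F$.** The condition of the claim is formulated with limits and arrows. Since $F$ preserves limits, is full and faithful, and sends $A\to A/I$ to $F(A)\to F(A)/I'$ up to isomorphism, the condition holds for $(A,I,K)$ iff it holds for $(F(A),I',K')$. So $IK+KI=0$ iff $I'K'+K'I'=0$.

**Step 3: from "equal to zero" to "contained in $M$".** For an ideal $M$ of $A$ apply Step 2 to the ideals $(I+M)/M$ and $(K+M)/M$ of $A/M$. The sum of two ideals is their join, so by Lemma 3(c) these correspond to $(I'+M')/M'$ and $(K'+M')/M'$. Hence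
$$IK+KI\subseteq M\iff I'K'+K'I'\subseteq M'.$$
With $M=IK+KI$ we get $I'K'+K'I'\subseteq(IK+KI)'$. With $M$ chosen so that $M'=I'K'+K'I'$ we get $IK+KI\subseteq M$, so $(IK+KI)'\subseteq I'K'+K'I'$.

**Step 4: powers.** Since $N^{j+1}=NN^j=N^jN$, we have $N^{j+1}=NN^j+N^jN$, and $(N^j)'=(N')^j$ follows by induction on $j$. As $0'=0$, nilpotency and its index are preserved. $\square$

*Example.* For $A=\mathbf F_p[\varepsilon]$ and $I=K=(\varepsilon)$ the map $x-y+z$ is a homomorphism $E\to A$. For $A=I=K=\mathbf F_p$ no $m$ exists, as it would send $(1,0,0)$ and $(0,0,1)$, whose product is $0$, both to $1$.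

## 7. Derivations at a constant point

Let $C=\mathrm{Fr}_{\mathcal V}(0)\cong\mathbf Z/p^c$ be the initial object of $\mathcal V$; $c\ge1$ because $\mathcal V$ is nontrivial. The set $F(C)$ is nonempty, so by (1) there is a homomorphism $P\to C$. Fix one, $\varphi_0:P\to C$, and let $\psi:P\to C/pC=\mathbf F_p$ be its reduction. Let $D$ be the finite $\mathbf F_p$-space of additive maps $d:P\to\mathbf F_p$ with
$$d(xy)=\psi(x)d(y)+\psi(y)d(x),\tag{3}$$
and let $|D|=p^r$. The number $r\ge0$ depends only on $P$ and $\varphi_0$.

*Examples, with $F$ the identity and $P=\mathrm{Fr}_{\mathcal V}(1)$.* Let $\mathcal V=\mathbf V(\mathbf F_p)$. Then $P=\mathbf F_p[x]/(x^p-x)$; take $\psi(x)=0$. Property (3) forces $d(f)=f'(0)d(x)$, where $f'$ is the derivative, and $f=x^p-x$ gives $0=-d(x)$. So $D=0$ and $r=0$. Now let $\mathcal V=\mathbf V(\mathbf F_p[\varepsilon])$. For a polynomial $f$ over $\mathbf F_p$ we have $f(a+b\varepsilon)=f(a)+bf'(a)\varepsilon$, so $f$ vanishes identically on $\mathbf F_p[\varepsilon]$ iff $f$ and $f'$ vanish on $\mathbf F_p$, i.e. iff $(x^p-x)^2$ divides $f$. Thus $P=\mathbf F_p[x]/\big((x^p-x)^2\big)$. With $\psi(x)=0$,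 the map $d(f)=f'(0)d(x)$ is well defined for every value of $d(x)$, so $r=1$.

**Lemma 6.** Let $I$ be a minimal ideal of a finite $A\in\mathcal V$ with $I^2=0$. Then $|I'|=|I|^r$.

*Proof.* **Step 1: $I$ is a vector space over $\mathbf F_p$.** Since $I$ is a nonzero finite $p$-group, $pI\subsetneq I$. As $pI$ is an ideal, minimality gives $pI=0$. So $I\cong\mathbf F_p^s$ additively.

**Step 2: $|I'|$ counts lifts.** Let $\pi:A\to A/I$, and let $\varphi:P\to C\to A$ be $\varphi_0$ followed by the unique map $C\to A$. By naturality in (1), the set $\{\chi\in\mathrm{Hom}(P,A):\pi\chi=\pi\varphi\}$ is in bijection with a fibre of $F(\pi):F(A)\to F(A/I)$. It is nonempty, since it contains $\varphi$. A nonempty fibre is a coset of $\ker F(\pi)=I'$, so there are exactly $|I'|$ such $\chi$.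

**Step 3: the lifts are counted by $D$.** Write $\chi=\varphi+d$ with a map $d:P\to I$. Then $\chi$ is additive iff $d$ is. Since $d(x)d(y)\in I^2=0$, $\chi$ is multiplicative iff $d(xy)=\varphi(x)d(y)+d(x)\varphi(y)$. Now $\varphi(x)$ is an integer multiple of $1$, the integer reduces to $\psi(x)$ modulo $p$, and $pI=0$. So the condition is exactly (3), with values in $I$ instead of $\mathbf F_p$. It implies $d(1)=2d(1)$, hence $d(1)=0$ and $\chi(1)=1$ automatically. Taking coordinates in $I\cong\mathbf F_p^s$, we see that $d$ is an arbitrary $s$-tuple of elements of $D$. So $|I'|=|D|^s=p^{rs}=|I|^r$. $\square$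

The exponent $r$ is unknown, but it is the same for all $A$ and $I$. Applying the lemma in both directions determines it.

**Lemma 7.** Let $I$ be a minimal ideal with $I^2=0$ of a finite $A\in\mathcal V$. Then $p=q$ and $|I'|=|I|$.

*Proof.* Since $I\ne0$, we have $|I'|>1$. By Lemma 6, $|I'|$ is a power of $p$; it also divides $|F(A)|$, a power of $q$. So $p=q$. By Lemma 3(c) and Lemma 5, $I'$ is a minimal ideal of $F(A)$ with $(I')^2=0$, and the ideal of $GF(A)\cong A$ corresponding to it is $I$. Lemma 6 for $G$, with its own exponent $r'$, gives
$$|I|=|I'|^{r'}=|I|^{rr'}.$$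
As $|I|>1$, we get $rr'=1$, so $r=1$. $\square$

**Corollary 8.** Let $N$ be a nilpotent ideal of a finite $T\in\mathcal V$. Then $|N'|=|N|$; if $N\ne0$, then $p=q$.

*Proof.* Choose a maximal chain $0=N_0<N_1<\dots<N_k=N$ of ideals of $T$ between $0$ and $N$. Each $N_i/N_{i-1}$ is a minimal ideal of $T/N_{i-1}$ and is nilpotent. Its square is an ideal properly contained in it, so the square is zero. By Lemma 7 and $(N_i/N_{i-1})'=N_i'/N_{i-1}'$ we have $|N_i'/N_{i-1}'|=|N_i/N_{i-1}|$, and $p=q$ if there is at least one factor. Multiply over $i$. $\square$

## 8. Nilpotent ideals of subrings of matrix rings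

We recall the textbook facts that we need. The radical $J(A)$ of a finite ring $A$ is nilpotent, and $A/J(A)$ is a finite product of matrix rings over finite fields (Wedderburn's theorems). An ideal $L$ of a product $B_1\times\dots\times B_t$ of simple rings is a subproduct: if $e_i$ is the identity of $B_i$, then $L=\bigoplus e_iL$, and each $e_iL$ is an ideal of $B_i$.

Simple rings have no proper nonzero ideals on which to use Section 7. But their subrings do, and Lemma 3(b) lets us carry subrings across $F$.

**Lemma 9.** Let $p=q$, and let $A\in\mathcal V$ be finite and simple. Then $F(A)\cong A$; in particular $|F(A)|=|A|$.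

*Proof.* We have $A\cong M_n(\mathbf F_{p^k})$. By Lemma 3, $F(A)$ is finite with exactly two ideals, so it is simple, and $F(A)\cong M_m(\mathbf F_{p^l})$, since $q=p$.

**Step 1: two invariants.** For a finite ring $B$ let $\nu(B)$ and $\mu(B)$ be the maximum nilpotency index and the maximum order, respectively, of nilpotent ideals $N$ of subrings $T\le B$. The subrings of $F(A)$ are the $F(T)$ with $T\le A$. The ideals of $F(T)$ are the $N'$ with $N$ an ideal of $T$. By Lemma 5 nilpotency and its index agree for $N$ and $N'$, and by Corollary 8 so do the orders of nilpotent ideals. So $\nu(A)=\nu(F(A))$ and $\mu(A)=\mu(F(A))$.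

**Step 2: their values.** We show $\nu(M_n(\mathbf F_Q))=n$ and $\mu(M_n(\mathbf F_Q))=Q^{n(n-1)/2}$. Let $N$ be a nilpotent ideal of a subring, let $X=\mathbf F_Q^n$, and let $X_j$ be the $\mathbf F_Q$-span of $N^jX$, with $X_0=X$. Scalars commute with $N$, so $X_{j+1}$ is the span of $NX_j$, and it is contained in $X_j$. If $X_{j+1}=X_j$, then all later terms equal $X_j$, and nilpotency gives $X_j=0$. So the chain $X_0\supseteq X_1\supseteq\cdots$ decreases strictly until it reaches $0$, whence $X_n=0$ and $N^n=0$. Choose a basis of $X$ adapted to the chain, with the vectors of the smaller subspaces first. As $NX_j\subseteq X_{j+1}$, the elements of $N$ become strictly upper triangular. Hence $|N|\le Q^{n(n-1)/2}$. Both bounds are attained by $T$ = upper triangular matrices and $N$ = strictly upper triangular matrices. The index of this $N$ is exactly $n$: for $n\ge2$ because $E_{12}E_{23}\cdots E_{n-1,n}=E_{1n}\ne0$, and for $n=1$ because $N=0$ has index $1$.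

**Step 3: comparison.** From $\nu$ we get $n=m$. If $n\ge2$, then $\mu$ gives $p^{kn(n-1)/2}=p^{ln(n-1)/2}$, so $k=l$. If $n=1$, both values of $\mu$ are $1$ and give nothing, but $\mathrm{Aut}(\mathbf F_{p^k})\cong\mathrm{Aut}(\mathbf F_{p^l})$ are cyclic of orders $k$ and $l$, so $k=l$. $\square$

## 9. Equality of sizes, and the end of the proof of Theorem 1

**Proposition 10.** If $p=q$, then $|F(A)|=|A|$ for every finite $A\in\mathcal V$.

*Proof.* Induction on $|A|$. If $|A|=1$, then $A$ is terminal, so $F(A)$ is terminal and has one element. Otherwise let $I$ be a minimal ideal of $A$; then $I^2\in\{0,I\}$.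

**Step 1: the case $I^2=0$.** By Lemma 3(c), induction, and Lemma 7,
$$|F(A)|=|F(A/I)|\cdot|I'|=|A/I|\cdot|I|=|A|.$$

**Step 2: the case $I^2=I$; here we split $I$ off as a direct factor.** Since $J(A)$ is nilpotent, $I\not\subseteq J(A)$, so $I\cap J(A)=0$ by minimality. Hence $I$ embeds as an ideal in $A/J(A)$, a product of simple rings. An ideal of such a product is a subproduct and has an identity element, so $I$ has an identity element $e$. For $a\in A$ both $ea$ and $ae$ lie in $I$, so $ea=(ea)e=e(ae)=ae$. Thus $e$ is a central idempotent. From $I=Ie\subseteq Ae\subseteq I$ we get $I=Ae$, so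
$$A\cong Ae\times A(1-e)\cong I\times A/I.$$
The ring $I=Ae$ is simple, because its ideals are ideals of $A$. It lies in $\mathcal V$, because $I\cong A/A(1-e)$. As $F$ preserves products, $F(A)\cong F(I)\times F(A/I)$. Lemma 9 and induction give $|F(A)|=|I|\cdot|A/I|=|A|$. $\square$

Now Proposition 4 applies when $p=q$. So $U_{\mathcal W}F\cong U_{\mathcal V}$ naturally, $F$ is up to natural isomorphism induced by a term equivalence, and $F(A)$ is weakly isomorphic to $A$ for all $A\in\mathcal V$. This proves Theorem 2(a) except for the additive groups. With $A=R$ and $F(R)\cong S$ we obtain Theorem 1. $\blacksquare$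

*Remark.* The problem also quotes as known that finite categorically equivalent $p$-rings have isomorphic additive groups. If one accepts this, Proposition 10 follows at once: $F$ preserves products, subrings and quotients, so it restricts to an equivalence $\mathbf V(A)\to\mathbf V(F(A))$, and the quoted result gives $|F(A)|=|A|$. The proof above does not use it, and the next section proves it again.

## 10. Additive groups when $p=q$

Here we prove the last claim of Theorem 2(a). Let $p=q$ and let $A\in\mathcal V$ be finite.

**Step 1: the initial objects agree.** We have $C\cong\mathbf Z/p^c$, and $F(C)$ is initial in $\mathcal W$, so $F(C)\cong\mathbf Z/p^{c'}$. The ideal lattices are isomorphic chains with $c+1$ and $c'+1$ elements. So $c=c'$ and $(p^iC)'=p^iF(C)$ for $0\le i\le c$.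

**Step 2: $p^iA$ is visible in the category.** Let $0\le i\le c$. For an ideal $L$ of $A$, the composite $C\to A\to A/L$ factors through $C\to C/p^iC$ iff $p^i\cdot1=0$ in $A/L$, i.e. iff $p^iA\subseteq L$. So $p^iA$ is the smallest ideal $L$ for which this factorization exists. By Step 1, $F$ turns this into the same description of $p^iF(A)$ in $F(A)$. Hence $(p^iA)'=p^iF(A)$ and $F(A/p^iA)\cong F(A)/p^iF(A)$.

**Step 3: counting.** By Proposition 10, $|A|=|F(A)|$ and $|A/p^iA|=|F(A)/p^iF(A)|$. So $|p^iA|=|p^iF(A)|$ for $0\le i\le c$, and for $i>c$ both sides are $1$. These numbers determine a finite abelian $p$-group: the number of cyclic summands of order at least $p^{i+1}$ is $\log_p\big(|p^iA|/|p^{i+1}A|\big)$. So $A$ and $F(A)$ have isomorphic additive groups, which completes Theorem 2(a). $\blacksquare$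

## 11. Different primes

We prove Theorem 2(b). Lemma 7 says that a square-zero minimal ideal forces $p=q$, so for $p\ne q$ no nilpotent elements can be present.

**Step 1: finite members are reduced.** Let $p\ne q$, and suppose that a finite $A\in\mathcal V$ has a nonzero nilpotent element $y$, with $y^k=0\ne y^{k-1}$ and $k\ge2$. Put $x=y^{k-1}$; then $x\ne0$ and $x^2=0$, since $2(k-1)\ge k$. The subring $T=\mathbf Z1+\mathbf Zx$ has the nonzero square-zero ideal $\mathbf Zx$, which contains a minimal ideal $I$ of $T$, and $I^2=0$. This contradicts Lemma 7.

**Step 2: finite members are products of fields.** $J(A)$ is nilpotent, so $J(A)=0$, and $A$ is a product of matrix rings over finite fields. For $n\ge2$ the ring $M_n(\mathbf F_Q)$ contains the nilpotent $E_{12}$, so all factors are fields, and $A\cong\prod_i\mathbf F_{p^{k_i}}$. By symmetry, finite members of $\mathcal W$ are products of finite fields of characteristic $q$.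

**Step 3: the exponents.** $F(A)\cong\prod_iF(\mathbf F_{p^{k_i}})$, and each $F(\mathbf F_{p^{k_i}})$ is finite and simple, hence a field $\mathbf F_{q^{l_i}}$. Its automorphism group is cyclic of order $l_i$ and isomorphic to $\mathrm{Aut}(\mathbf F_{p^{k_i}})$, which is cyclic of order $k_i$. So $l_i=k_i$. $\blacksquare$

## 12. All finite rings, and why neither condition can be changed

A second fact that the problem quotes as known reduces finite rings to their components.

**Fact B.** Finite rings $R$ and $S$ are categorically equivalent if and only if there is a one-to-one correspondence between their $p$-components such that corresponding $p$-components are categorically equivalent.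

**Corollary 11.** Finite rings $R,S$ are categorically equivalent iff there is a bijection between their nonzero $p$-components such that for each corresponding pair $(R_p,S_q)$ one of the following holds:

- $p=q$, and $R_p,S_p$ are weakly isomorphic;
- $p\ne q$, $R_p\cong\prod_i\mathbf F_{p^{k_i}}$ and $S_q\cong\prod_i\mathbf F_{q^{k_i}}$ for the same $k_i$.

*Proof.* By Fact B it suffices to treat corresponding components. For $p=q$, Theorem 1 gives one direction, and the other holds because weak isomorphism is a special case of categorical equivalence. For $p\ne q$ use Fact A. $\square$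

In Theorem 1 the primes must be equal: $\mathbf F_2$ and $\mathbf F_3$ are categorically equivalent by Fact A, but they have different orders, so they are not weakly isomorphic. And "weakly isomorphic" cannot be strengthened to "isomorphic": the triangular ring $R$ of Section 1 is term equivalent to $R^{op}$, while $R\not\cong R^{op}$.
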